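\title{Uniqueness of unconditional basis of $\ell_p(\mathcal{T}^{(2)})$ for $0<p<1$}

\begin{abstract}
Let $\mathcal T^{(2)}$ be the 2-convexified Tsirelson space and let $0<p<1$. We prove that every semi-normalized unconditional basis of $\ell_p(\mathcal T^{(2)})$ is permutatively equivalent to the canonical basis. The proof attaches to each basis vector a distribution of weight over the coordinates, finds a row that carries a fixed share of the weight, and matches the vector, by Hall's theorem, with a unit vector in the middle of that row. The part of the vector to the left of the matched coordinate gives the upper estimate and the part to the right gives the lower estimate. The same argument describes the unconditional bases of the complemented subspaces.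
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, and $\mathbb N=\{1,2,\dots\}$. A sequence $(x_n)_{n=1}^\infty$ in a quasi-Banach space is a \emph{basis} if every vector has a unique expansion $\sum_n a_nx_n$. The basis is \emph{unconditional} if these expansions converge in every order, and \emph{semi-normalized} if $0<\inf_n\|x_n\|\le\sup_n\|x_n\|<\infty$. Two bases $(x_n)$ and $(y_n)$, possibly of different spaces, are \emph{equivalent} if $\sum_na_nx_n$ converges exactly when $\sum_na_ny_n$ converges, and \emph{permutatively equivalent} if $(x_n)$ is equivalent to $(y_{\pi(n)})$ for some bijection $\pi$ of $\mathbb N$. A quasi-Banach space with an unconditional basis has a \emph{(UTAP) unique unconditional basis}, unique up to a permutation, if any two of its semi-normalized unconditional bases are permutatively equivalent.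

An unconditional basis represents the space as a lattice of sequences, and the definition asks whether the isomorphism class of the space determines this lattice. The simplest instance is $\ell_2$: the average of $\|\sum_n\pm c_nx_n\|^2$ over all signs is $\sum_n|c_n|^2\|x_n\|^2$, and for an unconditional basis all choices of signs give comparable norms, so every semi-normalized unconditional basis of $\ell_2$ is equivalent to the unit vector basis.

\emph{Tsirelson's space} $T$, in the Figiel--Johnson form, is the completion of the space $c_{00}$ of finitely supported scalar sequences under the unique norm satisfying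
\begin{equation}\label{eq:implicit}
\|x\|_T=\max\Big\{\|x\|_\infty,\ \frac12\sup\sum_{i=1}^k\|E_ix\|_T\Big\},
\end{equation}
where the supremum runs over all $k\in\mathbb N$ and all finite sets $E_1<E_2<\dots<E_k$ of positive integers with $k\le\min E_1$, and $E_ix$ is the restriction of $x$ to $E_i$. The norm is monotone in $|x|$ (see \eqref{eq:norming} below), so the unit vectors $e_k$ form a normalized unconditional basis and $T$ is a space of sequences. The \emph{2-convexified Tsirelson space} $\mathcal T^{(2)}$ consists of the sequences $x=(a_n)$ with $|x|^2=(|a_n|^2)\in T$, normed by $\|x\|_{\mathcal T^{(2)}}=\||x|^2\|_T^{1/2}$. The triangle inequality gives $\|x\|_T\le\|x\|_1$, and singletons $E_i$ in \eqref{eq:implicit} give $\|x\|_T\ge\frac12\|x\|_1$ when $x$ is supported on $k$ coordinates in $[k,\infty)$. Hence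
\begin{equation}\label{eq:hilbert}
\|x\|_{\mathcal T^{(2)}}\le\|x\|_2\ \text{ for all } x\in c_{00},\qquad \|x\|_{\mathcal T^{(2)}}\ge2^{-1/2}\|x\|_2\ \text{ if } \operatorname{supp}x\subset[k,2k).
\end{equation}
So $\mathcal T^{(2)}$ is Euclidean on $k$ coordinates beyond position $k$. How many coordinates may be added up in the Euclidean way depends on where they lie: the position of a coordinate matters.

For $0<p<1$ and a quasi-Banach space $X$, the space $\ell_p(X)$ consists of the sequences $(x_j)$ in $X$ with finite quasi-norm $(\sum_j\|x_j\|^p)^{1/p}$. We view the elements of $\ell_p(\mathcal T^{(2)})$ as functions $f$ on $\mathbb N^2$ with rows $f(j,\cdot)\in\mathcal T^{(2)}$, and we write $\mathcal E=(e_{jk})_{(j,k)\in\mathbb N^2}$ for the canonical basis. A permutation has to be allowed in any uniqueness statement for this space: $\|\sum_{j\le m}e_{j1}\|=m^{1/p}$ while $\|\sum_{k\le m}e_{1k}\|\le m^{1/2}$, so $(e_{jk})$ is not equivalent to its rearrangement $(e_{kj})$.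

The space $\mathcal T^{(2)}$ has a (UTAP) unique unconditional basis, by a theorem of Bourgain, Casazza, Lindenstrauss and Tzafriri. For $0<p<1$ the spaces $\ell_p$, $c_0(\ell_p)$, $\ell_p(\ell_2)$, $\ell_p(\ell_1)$, $\ell_1(\ell_p)$ and $\ell_p(\mathcal T^*)$, where $\mathcal T^*$ is the original Tsirelson space, have the same property. The following problem comes from \cite{revisited}.

\medskip
\noindent\textbf{Problem.} \emph{Let $0<p<1$. Does $\ell_p(\mathcal T^{(2)})$ have a (UTAP) unique unconditional basis?}
\medskip

Since $\ell_p(\ell_2)$ and $\mathcal T^{(2)}$ both have the property, and $\mathcal T^{(2)}$ resembles $\ell_2$ in the sense of \eqref{eq:hilbert}, one expects a positive answer. What has to be done is to assign to every vector of an unknown basis a row and also a position in that row, although the vector may have no large coordinate at all (Example~\ref{ex:flat}). The answer is indeed positive.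

\begin{theorem}\label{thm:main}
For $0<p<1$, every semi-normalized unconditional basis of $\ell_p(\mathcal T^{(2)})$ is permutatively equivalent to $\mathcal E$. Thus $\ell_p(\mathcal T^{(2)})$ has a (UTAP) unique unconditional basis.
\end{theorem}

The proof also applies to complemented subspaces. We allow bases indexed by any countable set, finite or infinite, and write $\mathcal X\sim\mathcal Y$ for permutative equivalence. A \emph{subbasis} of $\mathcal E$ is a family $(e_\nu)_{\nu\in\Omega}$ with $\Omega\subset\mathbb N^2$. If $\mathcal X=(x_i)_{i\in I}$ is a basis of $X$, then $\mathcal X^L$ is the natural basis, indexed by $I\times\{1,\dots,L\}$, of the direct sum of $L$ copies of $X$. For $N\subset\mathbb N$ let $X_N\subset\mathcal T^{(2)}$ be the closed span of $(e_k)_{k\in N}$.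

\begin{theorem}\label{thm:comp}
Let $0<p<1$.
\begin{enumerate}
\item[(a)] Up to permutative equivalence, the semi-normalized unconditional bases of nonzero complemented subspaces of $\ell_p(\mathcal T^{(2)})$ are exactly the nonempty subbases of $\mathcal E$.
\item[(b)] If a complemented subspace $Y$ of $\ell_p(\mathcal T^{(2)})$ has a semi-normalized unconditional basis $\mathcal Y$ with $\mathcal Y^2\sim\mathcal Y$, then $Y$ has a (UTAP) unique unconditional basis.
\item[(c)] For every finite or infinite sequence $(N_j)$ of infinite subsets of $\mathbb N$, the $\ell_p$-sum $Z=(\bigoplus_jX_{N_j})_p$, and also $\ell_p\oplus Z$, has a (UTAP) unique unconditional basis. Hence two such spaces $Z$ are isomorphic if and only if their canonical bases are permutatively equivalent.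
\end{enumerate}
\end{theorem}

The one-term sequence $N_1=\mathbb N$ in (c) gives the uniqueness for $\mathcal T^{(2)}$ itself, which is not used in the proofs.

Both theorems rest on one structure result, Proposition~\ref{prop:structure}. It is stated in Section~\ref{sec:weights} after two model cases, and Section~\ref{sec:deduction} derives Theorems~\ref{thm:main} and \ref{thm:comp}(a),(b) from it. Its proof, in Section~\ref{sec:structure}, uses estimates in Tsirelson's space (Sections~\ref{sec:functionals} and \ref{sec:comparison}) and a localization principle for square functions (Section~\ref{sec:lattice}). Section~\ref{sec:squares} proves Theorem~\ref{thm:comp}(c).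

\section{Unconditional bases, embeddings and matchings}\label{sec:prelim}

\subsection*{Multipliers}
Let $(u_n)$ be an unconditional basis of a quasi-Banach space $Y$. By the Aoki--Rolewicz theorem we may assume that $\|f+g\|^r\le\|f\|^r+\|g\|^r$ for some $0<r\le1$. The coordinate functionals $u_n^*$ are continuous, and there is a constant $K$ with
\begin{equation}\label{eq:multiplier}
\Big\|\sum_{n\in B}c_nu_n^*(f)u_n\Big\|\le K\|f\|\qquad(f\in Y,\ B\text{ finite},\ |c_n|\le1).
\end{equation}
Indeed, the finite subsums of an unconditionally convergent series form a bounded set, so the operators $P_Bf=\sum_{n\in B}u_n^*(f)u_n$ are pointwise bounded, and $\sup_B\|P_B\|=:K_0<\infty$ by the Banach--Steinhaus theorem. If $c_n\in[0,1]$, write $c_n=\sum_{k\ge1}2^{-k}\delta_{nk}$ with $\delta_{nk}\in\{0,1\}$ and put $B_k=\{n\in B:\delta_{nk}=1\}$. The operator in \eqref{eq:multiplier} is $\sum_k2^{-k}P_{B_k}$, whose norm is at most $K_0(\sum_k2^{-kr})^{1/r}$. A general multiplier splits into the positive and negative parts of its real and imaginary parts.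

\subsection*{Equivalence}
Two bases $(x_n)$, $(y_n)$ are equivalent if and only if, for some $C$,
\begin{equation}\label{eq:equiv}
C^{-1}\Big\|\sum a_nx_n\Big\|\le\Big\|\sum a_ny_n\Big\|\le C\Big\|\sum a_nx_n\Big\|\qquad\text{for all finitely supported }(a_n),
\end{equation}
that is, if and only if $x_n\mapsto y_n$ extends to an isomorphism of the spaces. Under \eqref{eq:equiv} the partial sums of the two series are Cauchy simultaneously; conversely, for equivalent bases the bijection $\sum a_nx_n\mapsto\sum a_ny_n$ has closed graph because the coordinate functionals are continuous. Condition \eqref{eq:equiv} does not refer to an order of the index set, and we use it for unconditional families indexed by any countable set. Two consequences of \eqref{eq:multiplier} are used repeatedly.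
\begin{itemize}
\item \emph{Normalization.} A semi-normalized unconditional basis $(u_n)$ is equivalent to $(u_n/\|u_n\|)$, since the multipliers $\|u_n\|$ and $\|u_n\|^{-1}$ are bounded.
\item \emph{Gluing.} If the index set is a disjoint union $I_1\cup\dots\cup I_m$, then $\|\sum_Ia_ix_i\|$ is comparable to $\max_s\|\sum_{I_s}a_ix_i\|$. Hence two unconditional bases that are equivalent on each $I_s$ are equivalent.
\end{itemize}
For semi-normalized unconditional bases $\mathcal X=(x_i)_{i\in I}$ and $\mathcal Y=(y_i)_{i\in I'}$ we write $\mathcal X\hookrightarrow\mathcal Y$ if there is an injection $\varphi:I\to I'$ such that $(x_i)_{i\in I}$ is equivalent to $(y_{\varphi(i)})_{i\in I}$. This relation is transitive and is implied by $\sim$, and $\mathcal X\sim\mathcal Y$ implies $\mathcal X^L\sim\mathcal Y^L$.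

\subsection*{Hall's theorem}
We use the marriage theorem in the form of M.~Hall: if $(\Gamma(n))_{n\in\Lambda}$ are finite sets with $|F|\le|\bigcup_{n\in F}\Gamma(n)|$ for every finite $F\subset\Lambda$, then there is an injective choice $n\mapsto\sigma(n)\in\Gamma(n)$. Applying it to the sets $\Gamma(n)\times\{1,\dots,L\}$ and keeping the first coordinate, we obtain: if $|F|\le L|\bigcup_{n\in F}\Gamma(n)|$ for every finite $F$, there is an at most $L$-to-one choice $\sigma(n)\in\Gamma(n)$.

The structure result will produce embeddings of a basis into a power of another basis. The next lemma cancels powers and turns two embeddings into a permutative equivalence.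

\begin{lemma}\label{lem:cancel}
Let $\mathcal X=(x_i)_{i\in I}$ and $\mathcal Y=(y_i)_{i\in I'}$ be semi-normalized unconditional bases.
\begin{enumerate}
\item[(i)] If $\mathcal X\hookrightarrow\mathcal Y$ and $\mathcal Y\hookrightarrow\mathcal X$, then $\mathcal X\sim\mathcal Y$.
\item[(ii)] If $\mathcal X^L\hookrightarrow\mathcal Y^L$ for some $L$, then $\mathcal X\hookrightarrow\mathcal Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\alpha:I\to I'$ and $\beta:I'\to I$ be the injections. The proof of the Cantor--Bernstein theorem takes $I_1=\bigcup_{k\ge0}(\beta\alpha)^k(I\setminus\beta(I'))$ and shows that the map $\pi$ equal to $\alpha$ on $I_1$ and to $\beta^{-1}$ on $I\setminus I_1\subset\beta(I')$ is a bijection of $I$ onto $I'$. The families $(x_i)$ and $(y_{\pi(i)})$ are equivalent on $I_1$ by the choice of $\alpha$ and on $I\setminus I_1$ by the choice of $\beta$. Gluing finishes the proof.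

(ii) Let $\varphi:I\times\{1,\dots,L\}\to I'\times\{1,\dots,L\}$ be the injection, and let $\Gamma(i)$ be the set of first coordinates of the points $\varphi(i,s)$, $s\le L$. For finite $F\subset I$, $\varphi$ maps the $L|F|$ points of $F\times\{1,\dots,L\}$ injectively into $\bigcup_{i\in F}\Gamma(i)\times\{1,\dots,L\}$, so $|F|\le|\bigcup_{i\in F}\Gamma(i)|$. Hall's theorem gives an injection $\psi:I\to I'$ with $\psi(i)\in\Gamma(i)$. Choose $s(i)$ and $r(i)$ with $\varphi(i,s(i))=(\psi(i),r(i))$. On a set of indices where $s(i)=s$ and $r(i)=r$ are constant, $\varphi$ compares vectors of the $s$-th copy of $\mathcal X$ with vectors of the $r$-th copy of $\mathcal Y$, so $(x_i)$ and $(y_{\psi(i)})$ are equivalent there. There are at most $L^2$ such sets, and we glue.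
\end{proof}

\subsection*{Two inequalities}
Let $\varepsilon_n$ be independent random signs and $\mathbb E$ the average over them. \emph{Khintchine's inequality}: for $0<s<\infty$ there are constants $A_s,B_s>0$ such that for finitely many scalars $a_n$
\[
A_s\Big(\sum|a_n|^2\Big)^{1/2}\le\Big(\mathbb E\Big|\sum\varepsilon_na_n\Big|^s\Big)^{1/s}\le B_s\Big(\sum|a_n|^2\Big)^{1/2}.
\]
\emph{Minkowski's inequality in $\ell_s$}, $s\ge1$: $\big(\sum_i(\sum_ja_{ij})^s\big)^{1/s}\le\sum_j\big(\sum_ia_{ij}^s\big)^{1/s}$ for $a_{ij}\ge0$.

\section{Weights, two model cases, and the structure result}\label{sec:weights}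

Fix $0<p<1$ and write $\|f\|=(\sum_j\|f(j,\cdot)\|_{\mathcal T^{(2)}}^p)^{1/p}$. For nonempty $\Omega\subset\mathbb N^2$ let $Z(\Omega)$ be the closed span of $\mathcal E_\Omega=(e_\nu)_{\nu\in\Omega}$, that is, the space of $f\in\ell_p(\mathcal T^{(2)})$ vanishing off $\Omega$. We use without comment that $\|f+g\|^p\le\|f\|^p+\|g\|^p$, that $|f(\nu)|\le\|f\|$ and $\|e_\nu\|=1$, and that $Z(\Omega)$ is a lattice of functions: if $f\in Z(\Omega)$ and $|g|\le|f|$, then $g\in Z(\Omega)$ and $\|g\|\le\|f\|$.

\begin{definition}\label{def:system}
Let $K\ge1$. A \emph{$K$-system} in $Z(\Omega)$ is a countable family $(u_n,u_n^*)_{n\in\Lambda}$ in $Z(\Omega)\times Z(\Omega)^*$ such that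
\begin{equation}\label{eq:system}
\|u_n\|=1,\qquad u_n^*(u_m)=\delta_{nm},\qquad\Big\|\sum_nc_nu_n^*(f)u_n\Big\|\le K\|f\|
\end{equation}
for all $f\in Z(\Omega)$ and all finitely supported $(c_n)$ with $|c_n|\le1$. Its \emph{weights} are
\[
w_n(\nu)=|u_n(\nu)|\,|u_n^*(e_\nu)|\quad(\nu\in\Omega),\qquad w_n(\nu)=0\quad(\nu\notin\Omega),
\]
and $w_n(A)=\sum_{\nu\in A}w_n(\nu)$ for $A\subset\mathbb N^2$.
\end{definition}

A normalized unconditional basis $(u_n)$ of a complemented subspace $Y$ of $Z(\Omega)$ gives a $K$-system for some $K$: compose the coordinate functionals with a projection onto $Y$ and use \eqref{eq:multiplier}. The weight $w_n(\nu)$ is the size of the contribution of the coordinate $\nu$ to the identity $u_n^*(u_n)=\sum_\nu u_n(\nu)u_n^*(e_\nu)=1$. A coordinate where $u_n$ is large but which $u_n^*$ ignores has no weight. The array $(w_n(\nu))$ behaves like a doubly stochastic matrix.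

\begin{lemma}\label{lem:weights}
Let $(u_n,u_n^*)_{n\in\Lambda}$ be a $K$-system in $Z(\Omega)$. There are unimodular functions $\omega_n$ on $\mathbb N^2$ with $u_n^*(\omega_nu_n\chi_A)=w_n(A)$ for all $A\subset\mathbb N^2$, and
\begin{equation}\label{eq:weights}
w_n(A)\le K\|u_n\chi_A\|,\qquad w_n(\Omega)\ge1,\qquad\sum_{n\in\Lambda}w_n(\nu)\le K .
\end{equation}
\end{lemma}

\begin{proof}
Choose $\omega_n(\nu)$ of modulus one with $\omega_n(\nu)u_n(\nu)u_n^*(e_\nu)=w_n(\nu)$ for $\nu\in\Omega$. The function $\omega_nu_n\chi_A$ lies in $Z(\Omega)$, and applying the continuous functional $u_n^*$ to its expansion in $\mathcal E_\Omega$ gives $w_n(A)$. A multiplier supported at one index in \eqref{eq:system} shows $\|u_n^*\|\le K$, whence the first inequality. The second is $1=|\sum_\nu u_n(\nu)u_n^*(e_\nu)|\le w_n(\Omega)$. For the third, take $f=e_\nu$ and $c_n=\omega_n(\nu)$ for $n$ in a finite set $B$ in \eqref{eq:system}; the $\nu$-th coordinate of $\sum_{n\in B}c_nu_n^*(e_\nu)u_n$ is $\sum_{n\in B}w_n(\nu)$, and it is at most $K$.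
\end{proof}

For $p<1$ the weight cannot be spread thinly over many rows.

\begin{lemma}[Choice of a row]\label{lem:row}
Let $(u_n,u_n^*)_{n\in\Lambda}$ be a $K$-system and $\delta=K^{-p/(1-p)}$. For every $n$ there is $j(n)\in\mathbb N$ with $w_n(\{j(n)\}\times\mathbb N)\ge\delta$.
\end{lemma}

\begin{proof}
Let $\tau(j)=w_n(\{j\}\times\mathbb N)$. By \eqref{eq:weights}, $\tau(j)\le K\|u_n(j,\cdot)\|_{\mathcal T^{(2)}}$, so $\sum_j\tau(j)^p\le K^p\|u_n\|^p=K^p$ and
\[
1\le\sum_j\tau(j)\le\big(\sup_j\tau(j)\big)^{1-p}\sum_j\tau(j)^p\le K^p\big(\sup_j\tau(j)\big)^{1-p}.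
\]
Thus $\sup_j\tau(j)\ge\delta$, and the supremum is attained because $\tau(j)\to0$.
\end{proof}

\begin{remark}\label{rem:p1}
This lemma needs $p<1$. In $\ell_1(\mathcal T^{(2)})$ the vector $u=\frac1m\sum_{j\le m}e_{j1}$ and the functional $u^*(f)=\sum_{j\le m}f(j,1)$ satisfy \eqref{eq:system} with $K=1$, and no row has weight above $1/m$.
\end{remark}

When the rows are single points, the choice of a row is the whole proof.

\begin{example}[One-point rows]\label{ex:lp}
Let $\Omega=\mathbb N\times\{1\}$, so that $Z(\Omega)=\ell_p$; we drop the second index. Lemma~\ref{lem:row} gives $w_n(j(n))\ge\delta$. By \eqref{eq:weights}, $|u_n(j(n))|\ge\delta/K$, and at most $K/\delta$ indices $n$ share the same value $j(n)$. Let $(c_n)$ be finitely supported. On one hand $\|\sum c_nu_n\|^p\le\sum|c_n|^p$. On the other hand, \eqref{eq:system} gives $\|\sum\varepsilon_nc_nu_n\|\le K\|\sum c_nu_n\|$ for all signs, and Khintchine's inequality in each coordinate gives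
\[
K^p\Big\|\sum c_nu_n\Big\|^p\ge\sum_j\mathbb E\Big|\sum_n\varepsilon_nc_nu_n(j)\Big|^p\ge A_p^p\Big(\frac\delta K\Big)^p\sum_j\max_{j(n)=j}|c_n|^p\ge A_p^p\Big(\frac\delta K\Big)^{p+1}\sum_n|c_n|^p,
\]
where rows not of the form $j(n)$ are omitted. So every infinite $K$-system in $\ell_p$ is equivalent to the unit vector basis.
\end{example}

Inside a row nothing forces concentration, because of the Euclidean blocks \eqref{eq:hilbert}.

\begin{example}[Flat basis vectors]\label{ex:flat}
Let $H_i$ be an orthogonal $2^i\times2^i$ matrix with entries $\pm2^{-i/2}$, for instance the $i$-th tensor power of the matrix with rows $2^{-1/2}(1,1)$ and $2^{-1/2}(1,-1)$. Let $B_i=[2^i,2^{i+1})$, and let $V$ act on the $i$-th row of $f\in\ell_p(\mathcal T^{(2)})$ by $H_i$ on the coordinates in $B_i$ and by the identity on the others. By \eqref{eq:hilbert}, for a row $x$ the image has norm at most $\|x\chi_{\mathbb N\setminus B_i}\|_{\mathcal T^{(2)}}+\|x\chi_{B_i}\|_2\le(1+\sqrt2)\|x\|_{\mathcal T^{(2)}}$, and the same holds for $V^{-1}$. So $V$ is an isomorphism and $V(\mathcal E)$ is a semi-normalized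 unconditional basis equivalent to $\mathcal E$. For $k\in B_i$ the coordinate functional of $Ve_{ik}$ is the scalar product with $Ve_{ik}$, so the weights of $Ve_{ik}$, which normalization does not change, equal $2^{-i}$ at each point of $\{i\}\times B_i$. No single coordinate carries a fixed share of the weight.

Suppose we do not know $V$ and want to match these $2^i$ vectors with unit vectors by looking only at the weights. Let $i\ge2$. The cumulative weight along the row reaches $\frac14,\frac12,\frac34$ at
\[
r=2^i+2^{i-2}-1,\qquad q=2^i+2^{i-1}-1,\qquad\mu=2^i+3\cdot2^{i-2}-1 .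
\]
The window $[q,\mu]$ has more than $2^{i-2}$ points, so the $2^i$ vectors can be assigned to positions $\kappa\in[q,\mu]$ with at most four vectors per position. Each vector keeps a quarter of its weight on $[r,q]$, to the left of $\kappa$, and a quarter on $[\mu,\infty)$, to the right of $\kappa$.
\end{example}

The last sentence contains the main idea. The condition $k\le\min E_1$ in \eqref{eq:implicit} is easier to meet further to the right, so sums of vectors tend to have larger norm when the vectors are moved to the right. A unit vector $e_\kappa$ should therefore dominate a piece of $u_n$ lying to its left and be dominated by a piece lying to its right. If moreover each piece that carries a fixed share of the weight represents $u_n$ faithfully, then $(u_n)$ is trapped between two estimates by the same unit vectors. Section~\ref{sec:comparison} proves the two dominations and Section~\ref{sec:lattice} the faithful representation. The outcome is the following.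

\begin{proposition}[Structure of $K$-systems]\label{prop:structure}
Let $(u_n,u_n^*)_{n\in\Lambda}$ be a $K$-system in $Z(\Omega)$. There are $L$ and $C$, depending only on $p$ and $K$, and an at most $L$-to-one map $\sigma:\Lambda\to\Omega$ such that for all finitely supported $(c_n)$
\begin{equation}\label{eq:structure}
C^{-1}\Big\|\sum c_nu_n\Big\|\le\Big\|\sum_\nu\Big(\sum_{\sigma(n)=\nu}|c_n|^2\Big)^{1/2}e_\nu\Big\|\le C\Big\|\sum c_nu_n\Big\|.
\end{equation}
In particular $(u_n)_{n\in\Lambda}\hookrightarrow\mathcal E_\Omega^L$.
\end{proposition}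

\section{From the structure result to uniqueness}\label{sec:deduction}

The basis $\mathcal E$ absorbs its powers: $\mathcal E^L\sim\mathcal E$ for all $L$, since $((j,k),s)\mapsto(L(j-1)+s,k)$ lists the rows of the $L$ copies as the rows of one copy, isometrically if the direct sum carries the $\ell_p$-sum quasi-norm.

\begin{proof}[Proof of Theorem~\ref{thm:comp}(a)]
A nonempty subbasis $\mathcal E_\Omega$ spans $Z(\Omega)$, which is complemented by $f\mapsto f\chi_\Omega$. Conversely, let $\mathcal U$ be a semi-normalized unconditional basis of a nonzero complemented subspace. After normalization it gives a $K$-system in $Z(\mathbb N^2)$, so Proposition~\ref{prop:structure} yields $\mathcal U\hookrightarrow\mathcal E^L\sim\mathcal E$. This means that $\mathcal U\sim\mathcal E_\Omega$ for some nonempty $\Omega$.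
\end{proof}

To compare two bases of the same subspace, we use (a) to make one of them canonical and apply Proposition~\ref{prop:structure} to the other. This is the reason for stating the proposition for an arbitrary set $\Omega$.

\begin{lemma}\label{lem:twobases}
If $\mathcal U$ and $\mathcal V$ are semi-normalized unconditional bases of the same nonzero complemented subspace $Y$ of $\ell_p(\mathcal T^{(2)})$, then $\mathcal V\hookrightarrow\mathcal U^L$ for some $L$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:comp}(a), $\mathcal U\sim\mathcal E_\Omega$ for some $\Omega$, and the equivalence extends to an isomorphism $S$ of $Y$ onto $Z(\Omega)$. Then $S(\mathcal V)$ is a semi-normalized unconditional basis of $Z(\Omega)$ equivalent to $\mathcal V$. Normalizing it and applying Proposition~\ref{prop:structure} in $Z(\Omega)$, we get $\mathcal V\hookrightarrow\mathcal E_\Omega^L\sim\mathcal U^L$.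
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(b)]
From $\mathcal Y^2\sim\mathcal Y$ we get $\mathcal Y^m\sim\mathcal Y$ for all $m$ by induction: in $\mathcal Y^{m+1}$ replace the first $m$ copies by one copy, which gives $\mathcal Y^{m+1}\sim\mathcal Y^2\sim\mathcal Y$. Let $\mathcal U$ be any semi-normalized unconditional basis of $Y\neq\{0\}$. Lemma~\ref{lem:twobases} gives $L,L'$ with $\mathcal U\hookrightarrow\mathcal Y^{L'}$ and $\mathcal Y\hookrightarrow\mathcal U^L$. The first embedding gives $\mathcal U\hookrightarrow\mathcal Y$. The second gives $\mathcal Y^L\sim\mathcal Y\hookrightarrow\mathcal U^L$, hence $\mathcal Y\hookrightarrow\mathcal U$ by Lemma~\ref{lem:cancel}(ii). By Lemma~\ref{lem:cancel}(i), $\mathcal U\sim\mathcal Y$. Any two such bases are therefore permutatively equivalent to each other.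
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:comp}(b) to $Y=\ell_p(\mathcal T^{(2)})$ and $\mathcal Y=\mathcal E$, which satisfies $\mathcal E^2\sim\mathcal E$.
\end{proof}

\section{Norming functionals and the modified norm}\label{sec:functionals}

The vectors to be compared with unit vectors have overlapping supports, whereas \eqref{eq:implicit} only adds up successive sets. We therefore pass to an equivalent norm that adds up disjoint sets, and we allow a constant factor in the admissibility condition.

All functionals below are finitely supported sequences $f=(f(k))$ with $f(k)\ge0$, acting by $f(x)=\sum_kf(k)x(k)$. We write $\min f=\min\operatorname{supp}f$, $f<g$ if $\max\operatorname{supp}f<\min g$, and $f|_A$ for the restriction to $A\subset\mathbb N$. Let $\theta\in\mathbb N$. The set $W^\theta$ is the smallest set that contains the coordinate functionals $e_k^*$ and contains $f=\frac12\sum_{i=1}^sf_i$ whenever $f_1<\dots<f_s$ are members and $1\le s\le\theta\min f$. The set $W_M^\theta$ is defined in the same way with ``$f_1<\dots<f_s$'' replaced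 by ``$f_1,\dots,f_s$ have pairwise disjoint supports''. Put $W=W^1$ and $W_M=W^1_M$. The $e_k^*$ are called \emph{leaves} and the other members \emph{nodes}. By induction on the construction, all coefficients of a member are at most $1$, so those of a node are at most $\frac12$; and every nonzero restriction of a member is a member, because restricting $\frac12\sum f_i$ does not increase the number of terms and does not decrease the minimum.

We have
\begin{equation}\label{eq:norming}
\|x\|_T=\sup_{f\in W}f(|x|),\qquad\|x\|_{\mathcal T^{(2)}}=\sup_{f\in W}\Big(\sum_kf(k)|x(k)|^2\Big)^{1/2}.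
\end{equation}
To see this, call the first supremum $N(x)$; it is a norm on $c_{00}$, and we check that it satisfies \eqref{eq:implicit}. Leaves contribute $\|x\|_\infty$. A node $\frac12\sum_{i\le s}f_i$ contributes at most $\frac12\sum_iN(E_ix)$ with $E_i=\operatorname{supp}f_i$ and $s\le\min E_1$. Conversely, given $E_1<\dots<E_k$ with $k\le\min E_1$, take $f_i\in W$ almost attaining $N(E_ix)$; half the sum of the nonzero restrictions $f_i|_{E_i}$ is in $W$. By uniqueness $N=\|\cdot\|_T$ on $c_{00}$, and the formula passes to $x\in T$ through the truncations $x\chi_{[1,m]}$. The second formula exhibits $\|\cdot\|_{\mathcal T^{(2)}}$ as a supremum of monotone Euclidean seminorms, so $\mathcal T^{(2)}$ is a Banach lattice. The \emph{modified norm} is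
\[
\|x\|_M=\sup_{f\in W_M}f(|x|).
\]

First we remove the factor $\theta$. If a node has too many terms, we split them into groups of sizes $a,2a,4a,\dots$; the later groups start further to the right and may be larger.

\begin{lemma}\label{lem:theta}
If $2^R-1\ge\theta R$, then every $f\in W^\theta$ is a sum of at most $R$ successive elements of $W$, and every $f\in W_M^\theta$ is a sum of at most $R$ disjointly supported elements of $W_M$.
\end{lemma}

\begin{proof}
We use induction on the construction; a leaf is its own decomposition. Let $f=\frac12\sum_{i\le s}f_i$, $a=\min f$, $s\le\theta a$. Decomposing each $f_i$, we get $\sum_if_i=\sum_{i\le t}g_i$ with $t\le\theta Ra\le(2^R-1)a$, where the $g_i$ are successive elements of $W$, respectively disjointly supported elements of $W_M$. List them by increasing minimum. The minima are distinct integers $\ge a$, so $\min g_i\ge a+i-1$. For $0\le r<R$ consider the indices $i\le t$ with $(2^r-1)a<i\le(2^{r+1}-1)a$. There are at most $2^ra$ of them, and they satisfy $\min g_i\ge2^ra$. So $\frac12\sum g_i$ over this group, if nonempty, lies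 in $W$, respectively $W_M$. These at most $R$ functionals are successive, respectively disjointly supported, and their sum is $f$.
\end{proof}

Next we replace disjoint by successive. The functional $f=\frac12\big(e_3^*+\frac12(e_2^*+e_4^*)\big)$ lies in $W_M$. It is not in $W$: in a successive decomposition of $2f=\frac12e_2^*+e_3^*+\frac12e_4^*$ the term containing the coefficient $1$ must be the leaf $e_3^*$, which forces three terms, while $\min f=2$. But $f=\frac12\big(\frac12e_2^*+e_3^*+\frac12e_4^*\big)$ lies in $W^3$. A leaf cannot be merged with anything, so it cuts the functionals around it and raises the number of terms. The following lemma controls this increase. The isomorphism of $T$ with the modified space is a known result of Casazza--Odell and Bellenot; we give a proof.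

\begin{lemma}\label{lem:modified}
$W_M\subset W^3$. Consequently $\|x\|_T\le\|x\|_M\le4\|x\|_T$ for $x\in T$.
\end{lemma}

\begin{proof}
The left inequality holds because $W\subset W_M$. The right one follows from the inclusion and Lemma~\ref{lem:theta} with $\theta=3$, $R=4$.

Let $\mathcal D_0$ be the set of leaves, and let $\mathcal D_{m+1}$ consist of $\mathcal D_m$ and all half-sums of elements of $\mathcal D_m$ allowed in the definition of $W_M$. Then $W_M=\bigcup_m\mathcal D_m$, and every node in $\mathcal D_{m+1}$ is an allowed half-sum of elements of $\mathcal D_m$. The terms of a node are interlaced, so they cannot be rearranged one at a time; we rearrange whole families and record how many of the new functionals start before each position. For a family $\mathcal F$ of functionals let $\mathcal F(n)=\{g\in\mathcal F:\min g\le n\}$.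

\medskip
\noindent\emph{Claim.} Let $\mathcal G\subset\mathcal D_m$ be a finite family with pairwise disjoint supports, $\mathcal L$ the set of its leaves and $\mathcal N$ the set of its nodes. There is a family $\mathcal H=\{h_1<\dots<h_t\}\subset W^3$ with $\sum_ih_i=\sum_{g\in\mathcal G}g$ and $|\mathcal H(n)|\le2|\mathcal L(n)|+|\mathcal N(n)|$ for all $n\in\mathbb N$.
\medskip

For $\mathcal G=\{f\}$ with $f$ a node the claim forces $t=1$ and $h_1=f$, so $f\in W^3$. We prove the claim by induction on $m$. If $\mathcal N=\emptyset$, in particular if $m=0$, take $\mathcal H=\mathcal L$. Let now $\mathcal G\subset\mathcal D_{m+1}$ with $\mathcal N\ne\emptyset$.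

\emph{Construction.} Write each $g\in\mathcal N$ as half the sum of at most $\min g$ disjointly supported elements of $\mathcal D_m$, and let $\mathcal C$ be the family of all these elements. The induction hypothesis gives $\mathcal H'=\{h'_1<h'_2<\cdots\}\subset W^3$ with $\sum_ih_i'=2\sum_{g\in\mathcal N}g$ and $|\mathcal H'(n)|\le2|\mathcal C(n)|$. A member of $\mathcal C(n)$ comes from some $g\in\mathcal N(n)$, so
\begin{equation}\label{eq:count}
|\mathcal H'(n)|\le2\sum_{g\in\mathcal N(n)}\min g .
\end{equation}
The positions of the leaves in $\mathcal L$ lie outside the supports of the $h_i'$. Removing them from $\mathbb N$ leaves maximal intervals, which we call \emph{gaps}. The nonzero restrictions of the $h_i'$ to the gaps are the \emph{pieces}; they are successive elements of $W^3$. The piece of $h_i'$ containing $\min h_i'$ is \emph{original}, the other pieces of $h_i'$ are \emph{secondary} (Figure~\ref{fig:pieces}). A secondary piece of $h_i'$ is the first piece in its gap: $\min h_i'$ lies in an earlier gap, and all $h'_{l}$ with $l<i$ end before $\min h_i'$.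

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.95]
\draw[->] (0,0) -- (11.8,0) node[right] {$\mathbb N$};
\fill (4,0) circle (2pt);
\fill (8.5,0) circle (2pt);
\draw[dotted] (4,-0.2) -- (4,1.2);
\draw[dotted] (8.5,-0.2) -- (8.5,1.2);
\draw[very thick] (0.4,0.5) -- (1.9,0.5);
\draw[very thick] (2.4,0.5) -- (3.7,0.5);
\draw[very thick,dashed] (4.3,0.5) -- (5.5,0.5);
\draw[very thick] (6,0.5) -- (6.9,0.5);
\draw[very thick] (7.3,0.5) -- (8.2,0.5);
\draw[very thick,dashed] (8.8,0.5) -- (11,0.5);
\node at (1.15,0.9) {$h'_1$};
\node at (3.05,0.9) {$h'_2$};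
\node at (4.9,0.9) {$h'_2$};
\node at (6.45,0.9) {$h'_3$};
\node at (7.75,0.9) {$h'_4$};
\node at (9.9,0.9) {$h'_4$};
\end{tikzpicture}
\caption{Successive functionals $h'_1<\dots<h'_4$ cut at the positions of two leaves (dots). The piece containing the minimum of a functional is original (solid), its other pieces are secondary (dashed). A secondary piece is always the first piece after a leaf.}\label{fig:pieces}
\end{figure}

In each gap, collect the pieces into groups from left to right: a group whose first piece has minimum $b$ takes $3b$ consecutive pieces, counting the first, or all remaining pieces of the gap if fewer are left. Half the sum of the pieces in a group belongs to $W^3$. Let $\mathcal H$ consist of these half-sums and the leaves in $\mathcal L$. This family is successive, and its sum is $\frac12\sum_ih_i'+\sum_{g\in\mathcal L}g=\sum_{g\in\mathcal G}g$.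

\emph{Counting.} Call a group \emph{full} if it is not the last one in its gap. List the full groups from left to right; let $b_i$ be the minimum of the $i$-th full group and $b_i^+$ the minimum of the group that follows it in its gap. The $i$-th full group has exactly $3b_i$ pieces, and $b_1<b_1^+\le b_2<b_2^+\le\cdots$. We show that
\begin{equation}\label{eq:full}
|\mathcal N(b_i^+)|\ge i+1\qquad\text{for every } i.
\end{equation}
Let $\alpha_1<\alpha_2<\cdots$ be the minima of the members of $\mathcal N$, and assume \eqref{eq:full} for all indices below $i$. Then $|\mathcal N(b_l)|\ge l$ for $l\le i$: for $l=1$ because $b_1$ lies in the support of some $g\in\mathcal N$, and for $l\ge2$ because $b_l\ge b_{l-1}^+$. Thus $\alpha_l\le b_l$ for $l\le i$. The $l$-th full group contains at most one secondary piece, hence at least $3b_l-1\ge2b_l$ original pieces, and for $l\le i$ their minima are below $b_i^+$. The piece starting at $b_i^+$ is not first in its gap, so it is one more original piece. Original pieces correspond one-to-one to the $h'_l$, with the same minimum. Therefore $|\mathcal H'(b_i^+)|\ge1+2\sum_{l\le i}b_l>2\sum_{l\le i}\alpha_l$,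 and \eqref{eq:count} shows that $\mathcal N(b_i^+)$ has more than $i$ members.

Fix $n$. If $\mathcal N(n)=\emptyset$, no group has minimum $\le n$, and $|\mathcal H(n)|=|\mathcal L(n)|$. Suppose $\mathcal N(n)\ne\emptyset$ and let $i\ge0$ be the number of indices $l$ with $b_l^+\le n$. Then $i\le|\mathcal N(n)|-1$, by \eqref{eq:full} if $i\ge1$ and trivially if $i=0$. A group with minimum $\le n$ is either first in its gap, and at most $|\mathcal L(n)|+1$ gaps meet $[1,n]$, or its minimum is one of the $b_l^+\le n$. Hence $|\mathcal H(n)|\le|\mathcal L(n)|+(|\mathcal L(n)|+1)+i\le2|\mathcal L(n)|+|\mathcal N(n)|$.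
\end{proof}

\section{Comparison with unit vectors}\label{sec:comparison}

Squaring the coordinates turns square functions in $\mathcal T^{(2)}$ into sums of nonnegative vectors in $T$. This section compares such sums $\sum d_nx_n$ with $\sum d_ne_{\kappa(n)}$. No disjointness of the $x_n$ is assumed.

\begin{lemma}[Vectors to the right dominate]\label{lem:lower}
Let $F$ be finite and, for $n\in F$, let $x_n\in T$ satisfy $x_n\ge0$, $\|x_n\|_M\ge\rho>0$ and $\operatorname{supp}x_n\subset[\mu_n,\infty)$. Let $\kappa:F\to\mathbb N$ be at most $L$-to-one with $\kappa(n)\le\mu_n$. Then for $d_n\ge0$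
\[
\Big\|\sum d_ne_{\kappa(n)}\Big\|_M\le L\rho^{-1}\Big\|\sum d_nx_n\Big\|_M .
\]
\end{lemma}

\begin{proof}
Split $F$ into $L$ sets on which $\kappa$ is injective. If the estimate holds with $L=1$ on each set, the triangle inequality on the left and monotonicity of the norm on the right give it in general. So let $\kappa$ be injective. The idea is to take a functional $f$ norming the left side and to replace each leaf $e_{\kappa(n)}^*$ in its construction by a functional norming $x_n$. The substituted functionals overlap, and we make them disjoint by passing to their pointwise maximum; this is where $W_M$ is needed instead of $W$.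

\medskip
\noindent\emph{Claim.} Let $g_k\in W_M$ with $\operatorname{supp}g_k\subset[k,\infty)$ for $k\in\kappa(F)$. If $f\in W_M$ is supported in $\kappa(F)$, there is $h\in W_M$ with $\min h\ge\min f$ and $h\ge f(k)g_k$ for all $k\in\operatorname{supp}f$.
\medskip

For $f=e_k^*$ take $h=g_k$. For $f=\frac12\sum_{i\le s}f_i$ let $h_i$ be given by induction for $f_i$, and choose disjoint sets $A_i$ with $\sum_ih_i|_{A_i}=\max_ih_i$ by assigning each coordinate to an index where the maximum is attained. Put $h=\frac12\max_ih_i$. It is half the sum of at most $s$ nonzero disjointly supported members $h_i|_{A_i}$, and $s\le\min f\le\min h$, so $h\in W_M$. For $k\in\operatorname{supp}f_i$ we have $f(k)g_k=\frac12f_i(k)g_k\le\frac12h_i\le h$. This proves the claim.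

Let $0<\varepsilon<1$. Choose $g_{\kappa(n)}\in W_M$ with $g_{\kappa(n)}(x_n)\ge(1-\varepsilon)\rho$; after restriction it is supported in $[\mu_n,\infty)\subset[\kappa(n),\infty)$. For $f\in W_M$ supported in $\kappa(F)$ and $h$ as in the claim,
\[
\Big\|\sum d_nx_n\Big\|_M\ge\sum d_nh(x_n)\ge\sum d_nf(\kappa(n))\,g_{\kappa(n)}(x_n)\ge(1-\varepsilon)\rho\,f\Big(\sum d_ne_{\kappa(n)}\Big).
\]
Since restrictions of members are members, such $f$ norm $\sum d_ne_{\kappa(n)}$. Let $\varepsilon\to0$.
\end{proof}

In the opposite direction we start from a functional $f$ acting on $\sum d_nx_n$ and build a functional on the unit vectors. A vector $x_n$ seen by only one term of $f$ is handled by induction. The vectors seen by several terms begin early and end late; a counting hypothesis makes them few enough to be normed by one functional of the form $\frac12\chi_A$.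

\begin{lemma}[Vectors to the left are dominated]\label{lem:upper}
Let $L\ge2$ be an integer, $F$ finite, and $r_n\le q_n\le\kappa(n)$ in $\mathbb N$ for $n\in F$, with $\kappa$ at most $L$-to-one and
\begin{equation}\label{eq:sparse}
\#\{n\in F:r_n\le m\}\le Lm\qquad\text{for all }m\in\mathbb N.
\end{equation}
Let $x_n\ge0$, $\|x_n\|_T\le1$, $\operatorname{supp}x_n\subset[r_n,q_n]$. Then for $d_n\ge0$
\[
\Big\|\sum d_nx_n\Big\|_T\le4LR_L\Big\|\sum d_ne_{\kappa(n)}\Big\|_M ,
\]
where $R_L$ is the least $R$ with $2^R-1\ge LR$.
\end{lemma}

\begin{proof}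
Split $F$ into $L$ sets on which $\kappa$ is injective; \eqref{eq:sparse} passes to subsets. It suffices to prove the estimate with constant $4R_L$ for injective $\kappa$.

\medskip
\noindent\emph{Claim.} For every $f\in W$ there is $g$, either $0$ or an element of $W_M^L$ with $\min g\ge\min f$, such that $f(x_n)\le4g(\kappa(n))$ for all $n\in F$.
\medskip

Given the claim, Lemma~\ref{lem:theta} writes $g$ as a sum of at most $R_L$ elements of $W_M$, so $f(\sum d_nx_n)\le4g(\sum d_ne_{\kappa(n)})\le4R_L\|\sum d_ne_{\kappa(n)}\|_M$, and we take the supremum over $f$. We prove the claim by induction on the construction of $f$.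

\emph{Leaf $f=e_k^*$.} Let $D=\{n:r_n\le k\le q_n\}$. Then $|D|\le Lk$ by \eqref{eq:sparse}, and $\kappa(n)\ge q_n\ge k$ on $D$. So $g=\frac12\chi_{\kappa(D)}$ is $0$ or a half-sum of at most $Lk\le L\min g$ leaves. For $n\in D$, $f(x_n)\le1\le4g(\kappa(n))$, and $f(x_n)=0$ for $n\notin D$.

\emph{Node $f=\frac12\sum_{i\le s}f_i$}, with $f_1<\dots<f_s$ and $s\le a=\min f$. Let $[a_i,b_i]$ be the smallest interval containing $\operatorname{supp}f_i$, let $g_i$ be given for $f_i$, and put $I(n)=\{i:[r_n,q_n]\cap[a_i,b_i]\ne\emptyset\}$. Define
\[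
A_i=\kappa(\{n:I(n)=\{i\}\}),\qquad D_i=\{n:|I(n)|\ge2,\ \min I(n)=i\},\qquad v_i=\tfrac12\chi_{\kappa(D_i)} .
\]
For $n\in D_i$ the interval $[r_n,q_n]$ meets $[a_i,b_i]$ and a later interval, so $r_n\le b_i$ and $\kappa(n)\ge q_n\ge a_{i+1}>b_i$. By \eqref{eq:sparse}, $|D_i|\le Lb_i$, hence $v_i$ is $0$ or in $W_M^L$. Put
\[
g=\frac12\Big(\sum_ig_i|_{A_i}+\sum_iv_i\Big).
\]
Since $\kappa$ is injective, the sets $A_i$ and $\kappa(D_i)$ are pairwise disjoint. All terms are supported in $[a,\infty)$, and there are at most $2s\le La$ nonzero ones; here $L\ge2$ is used. So $g$ is $0$ or in $W_M^L$ with $\min g\ge a$. If $I(n)=\emptyset$, then $f(x_n)=0$. If $I(n)=\{i\}$, then $f(x_n)=\frac12f_i(x_n)\le2g_i(\kappa(n))=4g(\kappa(n))$. If $n\in D_i$, then $g(\kappa(n))=\frac14$ and $f(x_n)\le\|x_n\|_T\le1=4g(\kappa(n))$.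
\end{proof}

\section{Square functions and localization}\label{sec:lattice}

We now show that the vectors of a $K$-system may be replaced, inside a square function, by any parts that keep a fixed share of the weight. To pass between sums with random signs and square functions we apply Khintchine's inequality pointwise, which requires moving averages through the quasi-norm. Lattice convexity and concavity do this.

Recall that a Banach lattice $X$ of sequences satisfies a \emph{lower $r$-estimate} if $(\sum\|x_i\|^r)^{1/r}\le C\|\sum x_i\|$ for finite disjointly supported families, and is \emph{$q$-concave} if $(\sum\|x_i\|^q)^{1/q}\le C\|(\sum|x_i|^q)^{1/q}\|$ for all finite families. A Banach lattice with a lower $r$-estimate, $1<r<\infty$, is $q$-concave for every $q>r$ \cite[Thm.~1.f.7]{LT2}.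

\begin{lemma}\label{lem:convex}
There is an absolute constant $C_0$ such that for finite families $(f_i)$ in $\ell_p(\mathcal T^{(2)})$
\[
\text{\rm(i)}\ \ \Big\|\Big(\sum|f_i|^p\Big)^{1/p}\Big\|\le\Big(\sum\|f_i\|^p\Big)^{1/p},\qquad
\text{\rm(ii)}\ \ \Big(\sum\|f_i\|^5\Big)^{1/5}\le C_0\Big\|\Big(\sum|f_i|^5\Big)^{1/5}\Big\|.
\]
In particular, for a family $(f_\varepsilon)$ indexed by $\varepsilon\in\{\pm1\}^N$,
\begin{equation}\label{eq:averages}
\big\|(\mathbb E|f_\varepsilon|^p)^{1/p}\big\|\le(\mathbb E\|f_\varepsilon\|^p)^{1/p},\qquad(\mathbb E\|f_\varepsilon\|^5)^{1/5}\le C_0\big\|(\mathbb E|f_\varepsilon|^5)^{1/5}\big\|.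
\end{equation}
\end{lemma}

\begin{proof}
The inequalities \eqref{eq:averages} are (i) for $2^{-N/p}f_\varepsilon$ and (ii) for $2^{-N/5}f_\varepsilon$.

(i) Let $x_i\in\mathcal T^{(2)}$ be nonzero with norms $\alpha_i$ and $\sum\alpha_i^p=1$. The mean of order $p<1$ with respect to the probabilities $\alpha_i^p$ is at most the arithmetic mean, so pointwise
\[
\Big(\sum|x_i|^p\Big)^{1/p}=\Big(\sum\alpha_i^p|x_i/\alpha_i|^p\Big)^{1/p}\le\sum\alpha_i^p|x_i/\alpha_i| ,
\]
and the right side has norm at most $\sum\alpha_i^p=1$. By homogeneity, (i) holds in $\mathcal T^{(2)}$. Apply it in each row, raise to the power $p$ and sum over the rows.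

(ii) Let $y_1,\dots,y_s\ge0$ be nonzero disjointly supported elements of $T$ with $\|y_1\|_M\ge\|y_2\|_M\ge\cdots$, and $y=\sum y_i$. Let $2k-1\le s$. At most $k-1$ of $y_1,\dots,y_{2k-1}$ have support meeting $[1,k-1]$, so $k$ of them are supported in $[k,\infty)$. Take elements of $W_M$ almost norming these $k$ vectors and restrict them to the respective supports; half their sum is in $W_M$. Hence $\|y\|_M\ge\frac k2\|y_{2k-1}\|_M$, and
\[
\sum_i\|y_i\|_T^2\le\sum_i\|y_i\|_M^2\le2\sum_k\|y_{2k-1}\|_M^2\le8\sum_kk^{-2}\|y\|_M^2\le16\|y\|_M^2\le256\|y\|_T^2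
\]
by Lemma~\ref{lem:modified}. With $y_i=|x_i|^2$ this says that $\mathcal T^{(2)}$ satisfies a lower $4$-estimate with constant $4$. So it is $5$-concave, with some constant $C_0$; the inequality involves only moduli, so the real lattice suffices. Finally, Minkowski's inequality in $\ell_{5/p}$ and $5$-concavity in each row give
\[
\Big(\sum_i\Big(\sum_j\|f_i(j,\cdot)\|_{\mathcal T^{(2)}}^p\Big)^{5/p}\Big)^{1/5}\le\Big(\sum_j\Big(\sum_i\|f_i(j,\cdot)\|_{\mathcal T^{(2)}}^5\Big)^{p/5}\Big)^{1/p}\le C_0\Big\|\Big(\sum_i|f_i|^5\Big)^{1/5}\Big\|,
\]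
which is (ii).
\end{proof}

For a $K$-system and finitely supported $c=(c_n)$ put $S(c)=(\sum|c_n|^2|u_n|^2)^{1/2}$, a function in $Z(\Omega)$.

\begin{lemma}\label{lem:square}
For a $K$-system, $\ A_pK^{-1}\|S(c)\|\le\|\sum c_nu_n\|\le KC_0B_5\|S(c)\|$.
\end{lemma}

\begin{proof}
Let $f_\varepsilon=\sum\varepsilon_nc_nu_n$ and $f=\sum c_nu_n$. By \eqref{eq:system}, $\|f_\varepsilon\|\le K\|f\|$ and $\|f\|\le K\|f_\varepsilon\|$. Khintchine's inequality at each coordinate and \eqref{eq:averages} give
\[
A_p\|S(c)\|\le\big\|(\mathbb E|f_\varepsilon|^p)^{1/p}\big\|\le(\mathbb E\|f_\varepsilon\|^p)^{1/p}\le K\|f\|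
\]
and
\[
\|f\|\le K(\mathbb E\|f_\varepsilon\|^5)^{1/5}\le KC_0\big\|(\mathbb E|f_\varepsilon|^5)^{1/5}\big\|\le KC_0B_5\|S(c)\| ,
\]
as claimed.
\end{proof}

Now let $\Omega_n\subset\Omega$ carry weight $\lambda_n=w_n(\Omega_n)\ge\eta$. The functional $u_n^*$ recovers $\lambda_nc_n$ from the part $f_n=c_n\omega_nu_n\chi_{\Omega_n}$, but applied to $\sum_mf_m$ it also picks up the cross terms $u_n^*(f_m)$. In a Banach space one removes them by averaging: with $g_\varepsilon=\sum_m\varepsilon_mf_m$ one has $\sum_n\lambda_nc_nu_n=\mathbb E\sum_n\varepsilon_nu_n^*(g_\varepsilon)u_n$, and the norm of an average is at most the average of the norms. That last step is not available for $p<1$. Instead we observe that, by Khintchine's inequality, the cross terms cannot make the $p$-th moment of $u_n^*(g_\varepsilon)$ small, and we average $p$-th powers.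

\begin{lemma}[Localization]\label{lem:local}
Let $(u_n,u_n^*)_{n\in\Lambda}$ be a $K$-system in $Z(\Omega)$, let $\eta>0$, and let $\Omega_n\subset\Omega$ satisfy $w_n(\Omega_n)\ge\eta$. Put $S'(c)=(\sum|c_n|^2|u_n|^2\chi_{\Omega_n})^{1/2}$. Then for finitely supported $c$
\[
A_pK^{-1}\|S'(c)\|\le\Big\|\sum c_nu_n\Big\|\le C_1\eta^{-1}\|S'(c)\|,\qquad C_1=A_p^{-2}K^3C_0^2B_5^2 .
\]
\end{lemma}

\begin{proof}
The left inequality follows from $S'(c)\le S(c)$ and Lemma~\ref{lem:square}. For the right one it suffices, by the same lemma, to prove $\eta\|S(c)\|\le A_p^{-2}K^2C_0B_5\|S'(c)\|$. All indices $n,m$ run over the finite set $\operatorname{supp}c$. With $\omega_n$ from Lemma~\ref{lem:weights}, let $f_n$ and $g_\varepsilon$ be as above and $a_n(\varepsilon)=u_n^*(g_\varepsilon)=\sum_m\varepsilon_mu_n^*(f_m)$. Since $u_n^*(f_n)=c_nw_n(\Omega_n)$, Khintchine's inequality gives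
\[
\eta|c_n|\le\Big(\sum_m|u_n^*(f_m)|^2\Big)^{1/2}\le A_p^{-1}(\mathbb E|a_n|^p)^{1/p}.
\]
Multiply by $|u_n(\nu)|$, take the $\ell_2$-sum in $n$, and apply Minkowski's inequality in $\ell_{2/p}$ to the numbers $2^{-N}|a_n(\varepsilon)u_n(\nu)|^p$, where $N=|\operatorname{supp}c|$. At each $\nu$,
\[
\eta S(c)\le A_p^{-1}\Big(\sum_n\big(\mathbb E|a_nu_n|^p\big)^{2/p}\Big)^{1/2}\le A_p^{-1}\Big(\mathbb E\Big(\sum_n|a_nu_n|^2\Big)^{p/2}\Big)^{1/p}=A_p^{-1}\big(\mathbb E\,S(a(\varepsilon))^p\big)^{1/p}.
\]
For each $\varepsilon$, Lemma~\ref{lem:square} and \eqref{eq:system} give $\|S(a(\varepsilon))\|\le A_p^{-1}K\|\sum_nu_n^*(g_\varepsilon)u_n\|\le A_p^{-1}K^2\|g_\varepsilon\|$. Using the first inequality in \eqref{eq:averages}, then $p\le5$, then the second inequality in \eqref{eq:averages} and Khintchine's inequality, we obtain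
\[
\eta\|S(c)\|\le A_p^{-2}K^2(\mathbb E\|g_\varepsilon\|^p)^{1/p}\le A_p^{-2}K^2(\mathbb E\|g_\varepsilon\|^5)^{1/5}\le A_p^{-2}K^2C_0B_5\Big\|\Big(\sum|f_m|^2\Big)^{1/2}\Big\|,
\]
and $(\sum|f_m|^2)^{1/2}=S'(c)$.
\end{proof}

\section{Proof of the structure result}\label{sec:structure}

\begin{proof}[Proof of Proposition~\ref{prop:structure}]
Let $\delta$ and $j(n)$ be as in Lemma~\ref{lem:row}, and fix an integer $L\ge\max(2,4K/\delta)$ depending only on $p$ and $K$. For $B\subset\mathbb N$ put $w_n[B]=w_n(\{j(n)\}\times B)$, so that $w_n[\mathbb N]\ge\delta$.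

\emph{Quantiles.} Let $r_n,q_n,\mu_n$ be the least integers $m$ with $w_n[[1,m]]\ge\frac\delta4,\frac\delta2,\frac{3\delta}4$ respectively; they exist because $w_n[\mathbb N]>\frac{3\delta}4$. Then $r_n\le q_n\le\mu_n$. By minimality the weights of $[1,r_n)$, $[1,q_n)$, $[1,\mu_n)$ are below $\frac\delta4,\frac\delta2,\frac{3\delta}4$. Subtracting these from the weights of $[1,q_n]$, $[1,\mu_n]$ and $\mathbb N$, which are at least $\frac\delta2,\frac{3\delta}4,\delta$, we find
\begin{equation}\label{eq:quarters}
w_n[[1,r_n]],\quad w_n[[r_n,q_n]],\quad w_n[[q_n,\mu_n]],\quad w_n[[\mu_n,\infty)]\ \ \ge\ \delta/4 .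
\end{equation}
Each of the four intervals has its task: the first gives the counting hypothesis \eqref{eq:sparse}, the second the upper estimate, the third the matching, the fourth the lower estimate.

\emph{The matching.} Let $\Gamma(n)=\Omega\cap(\{j(n)\}\times[q_n,\mu_n])$, a finite set with $w_n(\Gamma(n))\ge\delta/4$. For finite $F\subset\Lambda$ and $U=\bigcup_{n\in F}\Gamma(n)$, \eqref{eq:weights} gives
\[
\frac\delta4|F|\le\sum_{n\in F}w_n(\Gamma(n))\le\sum_{\nu\in U}\sum_nw_n(\nu)\le K|U| ,
\]
so $|F|\le L|U|$. By Hall's theorem there is an at most $L$-to-one map $\sigma$ with $\sigma(n)=(j(n),\kappa(n))\in\Gamma(n)$. Let $\Lambda_j=\{n:j(n)=j\}$. Then $r_n\le q_n\le\kappa(n)\le\mu_n$, and $\kappa$ is at most $L$-to-one on each $\Lambda_j$.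

\emph{Counting.} If $n\in\Lambda_j$ and $r_n\le m$, then $w_n[[1,m]]\ge\delta/4$. Summing over such $n$ and using \eqref{eq:weights}, we get $\frac\delta4\#\{n\in\Lambda_j:r_n\le m\}\le\sum_{k\le m}\sum_nw_n(j,k)\le Km$. So \eqref{eq:sparse} holds in each $\Lambda_j$.

Fix a finitely supported $c$, let $d_n=|c_n|^2$, and let $v=\sum_\nu(\sum_{\sigma(n)=\nu}d_n)^{1/2}e_\nu$ be the middle vector in \eqref{eq:structure}. The square of its $j$-th row is $\sum_{n\in\Lambda_j}d_ne_{\kappa(n)}$, so
\[
\|v\|^p=\sum_j\Big\|\sum_{n\in\Lambda_j}d_ne_{\kappa(n)}\Big\|_T^{p/2}.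
\]

\emph{Upper estimate.} Let $\Omega_n=\Omega\cap(\{j(n)\}\times[r_n,q_n])$ and $x_n=|u_n(j(n),\cdot)|^2\chi_{[r_n,q_n]}$. Then $\|x_n\|_T\le\|u_n\|^2=1$, and the square of the $j$-th row of $S'(c)$ is $\sum_{n\in\Lambda_j}d_nx_n$. Lemmas~\ref{lem:upper} and \ref{lem:modified} in each row give
\[
\|S'(c)\|^p=\sum_j\Big\|\sum_{n\in\Lambda_j}d_nx_n\Big\|_T^{p/2}\le(16LR_L)^{p/2}\|v\|^p ,
\]
and Lemma~\ref{lem:local} with $\eta=\delta/4$ gives $\|\sum c_nu_n\|\le4C_1\delta^{-1}(16LR_L)^{1/2}\|v\|$.

\emph{Lower estimate.} Now let $\Omega_n=\Omega\cap(\{j(n)\}\times[\mu_n,\infty))$ and $x_n=|u_n(j(n),\cdot)|^2\chi_{[\mu_n,\infty)}$. By \eqref{eq:weights} and \eqref{eq:quarters},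
\[
\|x_n\|_M\ge\|x_n\|_T=\|u_n\chi_{\Omega_n}\|^2\ge\rho:=\Big(\frac\delta{4K}\Big)^2 .
\]
Since $\kappa(n)\le\mu_n$, Lemmas~\ref{lem:lower} and \ref{lem:modified} give $\|\sum_{n\in\Lambda_j}d_ne_{\kappa(n)}\|_T\le4L\rho^{-1}\|\sum_{n\in\Lambda_j}d_nx_n\|_T$ for each $j$. Hence $\|v\|\le(4L/\rho)^{1/2}\|S'(c)\|\le(4L/\rho)^{1/2}KA_p^{-1}\|\sum c_nu_n\|$ by the left inequality of Lemma~\ref{lem:local}. This proves \eqref{eq:structure}.

\emph{The embedding.} Split $\Lambda$ into disjoint sets $\Lambda^1,\dots,\Lambda^L$ on which $\sigma$ is injective, let $s(n)$ be the index with $n\in\Lambda^{s(n)}$, and put $v_s=\sum_{n\in\Lambda^s}c_ne_{\sigma(n)}$. Then $|v_s|\le v\le\sum_s|v_s|$, so $\max_s\|v_s\|\le\|v\|\le L^{1/p}\max_s\|v_s\|$. The quantity $\max_s\|v_s\|$ is the quasi-norm, in the $L$-fold sum of $Z(\Omega)$ with the maximum quasi-norm, of the combination with coefficient $c_n$ at the index $(\sigma(n),s(n))$. So the injection $n\mapsto(\sigma(n),s(n))$ shows $(u_n)\hookrightarrow\mathcal E_\Omega^L$.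
\end{proof}

\section{Subbases equivalent to their squares}\label{sec:squares}

To apply Theorem~\ref{thm:comp}(b) to the spaces in (c) we need their canonical bases to be equivalent to their squares. The rows may all be different, so doubling has to take place inside each row, with constants that do not depend on the row. We split an infinite set $N=\{k_1<k_2<\cdots\}$ into its odd-numbered and even-numbered elements.

\begin{lemma}\label{lem:double}
Let $N=\{k_1<k_2<\cdots\}$ be infinite and $(d_i)$ finitely supported with $d_i\ge0$. Then
\[
\Big\|\sum d_ie_{k_i}\Big\|_M\le\Big\|\sum d_ie_{k_{2i-1}}\Big\|_M\le\Big\|\sum d_ie_{k_{2i}}\Big\|_M\le16\Big\|\sum d_ie_{k_i}\Big\|_M .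
\]
\end{lemma}

\begin{proof}
The first two inequalities are Lemma~\ref{lem:lower} with $L=\rho=1$ and unit vectors $x_i$, since $k_i\le k_{2i-1}\le k_{2i}$.

For the third we must move vectors to the left. For an increasing sequence $\mathbf a=(a_i)$ in $\mathbb N$ let $W^\theta(\mathbf a)$ and $W_M^\theta(\mathbf a)$ be the sets of sequences $f=(f(i))$ such that $\sum_if(i)e_{a_i}^*$ lies in $W^\theta$, respectively $W_M^\theta$. Since $i\mapsto a_i$ preserves order and disjointness, these sets are built from the $e_i^*$ as before, with the admissibility condition $s\le\theta a_{\min f}$. Let $\mathbf a=(k_i)$ and $\mathbf b=(k_{2i})$. A node of $W(\mathbf b)$ starting at $i_0$ may have $k_{2i_0}$ terms, which for $\mathbf a$ is allowed from position $2i_0$ on; the interval $[i_0,2i_0)$ is short and is treated separately.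

\medskip
\noindent\emph{Claim.} If $f\in W(\mathbf b)$ is a node and $i_0=\min f$, then $f\le u+g$, where $u,g$ are supported in $\operatorname{supp}f$, $u\in W_M(\mathbf a)$ is supported in $[i_0,2i_0)$, and $g\in W_M^2(\mathbf a)\cup\{0\}$ is supported in $[2i_0,\infty)$.
\medskip

We use induction on the number of steps in the construction of $f=\frac12\sum_{l\le s}f_l$, $s\le k_{2i_0}$; restriction does not increase this number. Let $u=\frac12\chi_{\operatorname{supp}f\cap[i_0,2i_0)}$. It is a half-sum of at most $i_0\le k_{i_0}$ leaves with $\min u=i_0$, so $u\in W_M(\mathbf a)$, and $f\le u$ on $[i_0,2i_0)$ because the coefficients of a node are at most $\frac12$. Each nonzero restriction $f_l'=f_l|_{[2i_0,\infty)}$ lies in $W(\mathbf b)$ and is either a leaf or a node with $f_l'\le u_l+g_l$ by induction. Let $g$ be half the sum of these leaves and of the nonzero $u_l,g_l$. The terms lie in $W_M^2(\mathbf a)$ and are supported in $\operatorname{supp}f\cap[2i_0,\infty)$. They are disjointly supported, because $u_l$ and $g_l$ live on disjoint parts of $\operatorname{supp}f_l$. Their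 number is at most $2s\le2k_{2i_0}\le 2k_{\min g}$ if $g\neq0$. So $g\in W_M^2(\mathbf a)\cup\{0\}$ and $f\le g$ on $[2i_0,\infty)$. This proves the claim.

Let $\beta=\|\sum d_ie_{k_i}\|_M$. Then $u(d)\le\beta$, and $g(d)\le3\beta$ by Lemma~\ref{lem:theta} with $\theta=2$, $R=3$. So $f(d)\le4\beta$ for every node $f\in W(\mathbf b)$, and $f(d)\le\beta$ for leaves. Hence $\|\sum d_ie_{k_{2i}}\|_T\le4\beta$, and Lemma~\ref{lem:modified} gives the factor $16$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(c)]
The space $Z$ is $Z(\Omega)$ with $\Omega=\bigcup_j\{j\}\times N_j$, and $\ell_p\oplus Z$ is, with its canonical basis, $Z(\Omega')$ with $\Omega'=\bigcup_j\{2j\}\times N_j\cup\{(2j-1,1):j\in\mathbb N\}$. Both are complemented in $\ell_p(\mathcal T^{(2)})$. By Theorem~\ref{thm:comp}(b) it suffices to show that their canonical bases are permutatively equivalent to their squares.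

Let $N=\{k_1<k_2<\cdots\}$ be infinite. For finitely supported $x=\sum a_ie_{k_i}$ and $y=\sum b_ie_{k_i}$ put $x'=\sum a_ie_{k_{2i-1}}$ and $y''=\sum b_ie_{k_{2i}}$. By Lemmas~\ref{lem:double} and \ref{lem:modified}, applied to $d_i=|a_i|^2$ and $d_i=|b_i|^2$, the $T$-norms of $|x|^2$ and $|x'|^2$, and those of $|y|^2$ and $|y''|^2$, differ by a factor at most $64$. So the corresponding norms in $\mathcal T^{(2)}$ differ by a factor at most $8$. As $x'$ and $y''$ have disjoint supports, the norm of $x'+y''$ lies between the maximum and the sum of their norms, and therefore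
\[
\tfrac18\max\big(\|x\|_{\mathcal T^{(2)}},\|y\|_{\mathcal T^{(2)}}\big)\le\|x'+y''\|_{\mathcal T^{(2)}}\le16\max\big(\|x\|_{\mathcal T^{(2)}},\|y\|_{\mathcal T^{(2)}}\big).
\]
Thus $\|x'+y''\|_{\mathcal T^{(2)}}^p$ is comparable to $\|x\|_{\mathcal T^{(2)}}^p+\|y\|_{\mathcal T^{(2)}}^p$ with constants independent of $N$. Apply this in the $j$-th row with $N=N_j$ and sum over $j$: the bijection $\Omega\times\{1,2\}\to\Omega$ that sends, in each row, $(k_i,1)$ to $k_{2i-1}$ and $(k_i,2)$ to $k_{2i}$ shows $\mathcal E_\Omega^2\sim\mathcal E_\Omega$. The unit vector basis of $\ell_p$ is permutatively equivalent to its square through any bijection $\mathbb N\times\{1,2\}\to\mathbb N$, and gluing the two bijections gives $\mathcal E_{\Omega'}^2\sim\mathcal E_{\Omega'}$.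

Finally, let $Z_1,Z_2$ be two such spaces. An isomorphism of $Z_1$ onto $Z_2$ carries the canonical basis of $Z_1$ to an equivalent semi-normalized unconditional basis of $Z_2$, which is permutatively equivalent to the canonical basis of $Z_2$ by uniqueness. Conversely, a permutative equivalence of the canonical bases extends to an isomorphism.
\end{proof}

\begin{remark}\label{rem:scope}
The strict inequality $p<1$ enters in the choice of the row (Lemma~\ref{lem:row} and Remark~\ref{rem:p1}), and nothing is claimed for $p\ge1$. Without the hypothesis $\mathcal Y^2\sim\mathcal Y$, the proof of Theorem~\ref{thm:comp}(b) stops at the embeddings $\mathcal U\hookrightarrow\mathcal Y^{L'}$ and $\mathcal Y\hookrightarrow\mathcal U^L$ of Lemma~\ref{lem:twobases}; we make no uniqueness claim for complemented subspaces whose basis is not permutatively equivalent to its square.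
\end{remark}

\begin{thebibliography}{9}

\bibitem{LT2}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{revisited}
\emph{The uniqueness of unconditional basis of the 2-convexified Tsirelson space, revisited},
\texttt{https://investigacion.unirioja.es/\allowbreak documentos/\allowbreak 6727e9be7903a32777752a46/\allowbreak f/\allowbreak 673b3790dae88459a5e3b55f.pdf}

\end{thebibliography}
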